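# A countable lattice with no congruence-preserving relatively complemented extension

## The three-element chain inside the four-element square

Let $C=\{0<x<1\}$ be the chain with three elements. The element $x$ has no complement in $C$, so let us add one. Put $S=\{0,x,y,1\}$ with $x\wedge y=0$ and $x\vee y=1$. This is the square $\mathbf 2^2$, and now every interval is complemented. What happened to the congruences?

A congruence of $C$ is a partition into intervals, so there are four of them: equality; $\alpha$ with blocks $\{0,x\},\{1\}$; $\beta$ with blocks $\{0\},\{x,1\}$; and the full relation. Now take a congruence of $S$. If $0\equiv x$, then joining with $y$ gives $y\equiv 1$; conversely, $y\equiv 1$ gives $0=y\wedge x\equiv 1\wedge x=x$. In the same way $x\equiv 1$ holds exactly when $0\equiv y$. If $x\equiv y$, then $0=x\wedge y\equiv x\equiv x\vee y=1$, and if $0\equiv 1$, everything collapses. So $S$ also has four congruences: equality; $\alpha^S$ with blocks $\{0,x\},\{y,1\}$; $\beta^S$ with blocks $\{0,y\},\{x,1\}$; and the full relation. Each congruence of $C$ extends to $S$ in exactly one way. We bought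 a complement and paid nothing in congruences.

Two other enlargements do pay.

* Put $C$ into $M_3=\{0,x,y,z,1\}$ with three atoms. If $0\equiv x$, then $y=y\vee 0\equiv y\vee x=1$, then $z=z\wedge 1\equiv z\wedge y=0$, then $1=z\vee x\equiv 0\vee x=x\equiv 0$. So $\alpha$ has no extension to $M_3$.
* Put $\{0,1\}$ into $C$. Equality on $\{0,1\}$ has three extensions: equality, $\alpha$ and $\beta$.

In the square, look at where the new element sits: $y\equiv 1$ modulo $\alpha^S$ and $y\equiv 0$ modulo $\beta^S$. The congruences prescribe $y$ on both sides. This will decide everything below.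

**Definitions.** A lattice $L$ is *locally finite* if every finitely generated sublattice of $L$ is finite. A lattice $K$ is *relatively complemented* if every interval $[a,b]$ of $K$ is a complemented lattice. A lattice $L$ is an *extension* of $K$ if $K$ is a sublattice of $L$. The extension is *congruence-preserving* if every congruence of $K$ has exactly one extension to a congruence of $L$, that is, if the restriction map $\operatorname{Con}L\to\operatorname{Con}K$, $\Theta\mapsto\Theta\cap K^2$, is a bijection. Two congruences *permute* if $\Theta\circ\Phi=\Phi\circ\Theta$, where $(a,c)\in\Theta\circ\Phi$ means that $(a,b)\in\Theta$ and $(b,c)\in\Phi$ for some $b$. A lattice is *congruence-permutable* if any two of its congruences permute.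

So the square is a congruence-preserving extension of $C$, while $M_3\supseteq C$ and $C\supseteq\{0,1\}$ are not congruence-preserving. The lattice $C$ is not congruence-permutable: $(0,1)\in\alpha\circ\beta$ via $x$, but $(0,1)\in\beta\circ\alpha$ would need $b$ with $0\mathrel\beta b\mathrel\alpha 1$, so $b=0$ and $b=1$.

Two results frame the question. Grätzer, Lakser and Wehrung: every countable, locally finite lattice has a congruence-preserving, locally finite, relatively complemented extension. Gillibert and Wehrung: a free bounded lattice on at least $\aleph_1$ generators in a nondistributive variety of lattices has no congruence-permutable, congruence-preserving extension, and in particular no relatively complemented one. So countability cannot be dropped from the first result. Can local finiteness be dropped? In other words: *does every countable lattice have a congruence-preserving, relatively complemented extension?*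

The answer is no, and we shall prove the following. Write $\Theta_K(a,b)$ for the smallest congruence of $K$ that contains $(a,b)$. Recall that a *subdirect product* is a sublattice of a product that projects onto each factor.

**Theorem A.** There are a lattice $K$ generated by three elements (hence countable), which is a subdirect product of finite lattices, and elements $u\le x\le v$ of $K$, such that for every congruence-preserving extension $L$ of $K$:

1. $x$ has no complement in the interval $[u,v]$ of $L$;
2. the extensions to $L$ of the congruences $\Theta_K(u,x)$ and $\Theta_K(x,v)$ do not permute.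

Hence $K$ has no congruence-preserving extension that is relatively complemented, or that is congruence-permutable.

**Theorem B.** For a cardinal $\kappa\ge1$ the following are equivalent: (a) the free lattice $\mathrm{FL}(\kappa)$ has a relatively complemented congruence-preserving extension; (b) $\mathrm{FL}(\kappa)$ has a congruence-permutable congruence-preserving extension; (c) $\kappa\le2$. Moreover every lattice generated by at most two elements is itself relatively complemented and congruence-permutable.

**Theorem C.** Let $k$ be a field. There is a modular lattice generated by six elements, which is a sublattice of a product $\prod_m\operatorname{Sub}(W_m)$ of subspace lattices of finite-dimensional $k$-vector spaces, for which the conclusions of Theorem A hold. Hence if a variety $\mathcal V$ of lattices contains $\operatorname{Sub}(k^n)$ for all $n$, then for every $\kappa\ge6$ the free lattice of $\mathcal V$ on $\kappa$ generators has no congruence-preserving extension that is relatively complemented or congruence-permutable. (The extension is not assumed to be modular.)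

## Lattices with one or two generators

The simplest cases are harmless. A lattice generated by $a$ and $b$ equals $\{a,b,a\wedge b,a\vee b\}$, since that set is closed under meet and join. If $a,b$ are comparable, it is $\mathbf 1$ or $\mathbf 2$; if not, the four elements are distinct and the lattice is $\mathbf 2^2$. Since $\mathbf 2^2$ itself is generated by two incomparable elements, the generators of $\mathrm{FL}(2)$ are incomparable, so $\mathrm{FL}(2)\cong\mathbf 2^2$; and $\mathrm{FL}(1)=\mathbf 1$.

The intervals of $\mathbf 1,\mathbf 2,\mathbf 2^2$ are copies of $\mathbf 1,\mathbf 2,\mathbf 2^2$, and these are complemented. So all three lattices are relatively complemented. They are congruence-permutable too. Equality and the full relation permute with everything. By the computation in the opening section, the only other congruences of $\mathbf 2^2$ are the two projection kernels, and these permute: from $(p,q)$ one reaches $(p',q')$ through $(p,q')$ as well as through $(p',q)$. Each of the three lattices is a congruence-preserving extension of itself. This proves the last sentence of Theorem B and the implications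 from (c) to (a) and (b).

## One complement at a time

**Standing facts on extensions of congruences.** Let $L$ be a congruence-preserving extension of $K$. For $\Theta\in\operatorname{Con}K$ let $\Theta^L$ be its unique extension to $L$, so that $\Theta^L\cap K^2=\Theta$. Restriction is a bijection $\operatorname{Con}L\to\operatorname{Con}K$ that preserves intersections. Inclusion can be read off from intersections ($\Theta\subseteq\Phi$ iff $\Theta\cap\Phi=\Theta$), so restriction is an order isomorphism, hence a lattice isomorphism. Its inverse $\Theta\mapsto\Theta^L$ therefore preserves inclusions, intersections and arbitrary joins. The union of a chain of congruences is a congruence, so it is their join. Hence, for $\theta_0\subseteq\theta_1\subseteq\cdots$ in $\operatorname{Con}K$,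
$$\Big(\bigcup_N\theta_N\Big)^L=\bigcup_N\theta_N^L. \tag{1}$$

**The stepwise plan.** A sensible first approach to a positive answer adds one complement at a time. Suppose that for every countable lattice $K$ and all $u\le x\le v$ in $K$ there were a countable congruence-preserving extension in which $x$ has a complement in $[u,v]$. Then we would be done. List all triples, including those that appear later, and treat them one after another, to get $K=K_0\subseteq K_1\subseteq\cdots$ with union $K_\omega$. Every triple of $K_\omega$ lives in some $K_n$ and is treated at some later step, so $K_\omega$ is relatively complemented. A congruence of $K$ extends uniquely to each $K_n$; the union of these extensions is a congruence of $K_\omega$, and it is the only extension, because its restriction to each $K_n$ is forced. So everything hinges on a single step.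

**What a single step forces.** Let $\alpha=\Theta_K(u,x)$ and $\beta=\Theta_K(x,v)$, and let $y$ be a complement of $x$ in $[u,v]$ inside a congruence-preserving extension $L$. Since $x\equiv v$ modulo $\beta^L$ and $u\equiv x$ modulo $\alpha^L$,
$$y=y\wedge v\equiv y\wedge x=u \pmod{\beta^L},\qquad v=y\vee x\equiv y\vee u=y \pmod{\alpha^L}. \tag{2}$$
So $(u,y)\in\beta^L$ and $(y,v)\in\alpha^L$, just as in the square. Permutability produces such an element as well: $(u,v)\in\alpha^L\circ\beta^L$ via $x$, and if $\alpha^L\circ\beta^L=\beta^L\circ\alpha^L$, then some $y\in L$ satisfies $(u,y)\in\beta^L$ and $(y,v)\in\alpha^L$.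

Here the plan can stop working. Let $P'\supseteq\alpha$ and $P''\supseteq\beta$ be congruences of $K$. The element $y$ looks like $v$ modulo $P'^L$ and like $u$ modulo $P''^L$. Hence any law that holds for $v$ modulo $P'$ and for $u$ modulo $P''$ is forced on $y$ modulo $P'^L\cap P''^L=(P'\cap P'')^L$. Suppose that $P'\cap P''$ is the union of a strictly growing chain $\theta_0\subseteq\theta_1\subseteq\cdots$. By (1), the law then holds for $y$ modulo a *single* $\theta_N^L$. If the law is an inequality $y\ge f(y)$, it can be iterated inside $L/\theta_N^L$ any number of times, so $y\ge f^k(u)$ for *all* $k$ there. In $K$, a statement about $f^k(u)$ may hold only from a stage on that depends on $k$. This mismatch between a uniform stage and a stage that recedes with $k$ is the obstruction.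

## An inequality that survives at one stage

A *unary lattice polynomial with parameters from $K$* is a map $f(z)=t(z,a_1,\dots,a_n)$ with $t$ a lattice term and $a_i\in K$; for example $f(z)=(z\vee a)\wedge b$. It acts on every extension $L$ of $K$, maps $K$ to $K$, is monotone, and respects every congruence $\Theta$ of $L$: if $z\equiv z'$, then $f(z)\equiv f(z')$. We write $f^k$ for the $k$-th iterate.

**Lemma 1 (obstruction).** Let $K$ be a lattice, $(\psi_m)_{m\in\mathbb N}$ congruences of $K$, $\theta_N=\bigcap_{m\ge N}\psi_m$, $\theta_\infty=\bigcup_N\theta_N$. Let $u\le x\le v$ in $K$, let $P',P''\in\operatorname{Con}K$, and let $f$ be a unary lattice polynomial with parameters from $K$, such that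

1. $P'\cap P''=\theta_\infty$, $(u,x)\in P'$, $(x,v)\in P''$;
2. $f(v)\le v$ and $(u\vee f(u),u)\in P''$;
3. for infinitely many $m$ there is $k$ with $\big((f^k(u)\wedge x)\vee u,\;u\big)\notin\psi_m$.

Put $\alpha=\Theta_K(u,x)$ and $\beta=\Theta_K(x,v)$. Then no congruence-preserving extension $L$ of $K$ has an element $y$ with $(u,y)\in\beta^L$ and $(y,v)\in\alpha^L$. Consequently, in no congruence-preserving extension $L$ does $x$ have a complement in $[u,v]$, and in none do $\alpha^L,\beta^L$ permute.

*Proof.* Suppose that $y$ exists.

**Step 1: three laws modulo $\theta_\infty^L$.** This step turns the position of $y$ into laws. By condition 1, $\alpha\subseteq P'$ and $\beta\subseteq P''$, so $y\equiv v$ modulo $P'^L$ and $y\equiv u$ modulo $P''^L$. Modulo $P'^L$,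
$$y\vee f(y)\equiv v\vee f(v)=v\equiv y,\qquad y\vee u\equiv v\vee u=v\equiv y,\qquad y\wedge x\equiv v\wedge x=x\equiv u.$$
Modulo $P''^L$,
$$y\vee f(y)\equiv u\vee f(u)\equiv u\equiv y,\qquad y\vee u\equiv u\vee u=u\equiv y,\qquad y\wedge x\equiv u\wedge x=u.$$
So the three pairs $(y\vee f(y),y)$, $(y\vee u,y)$, $(y\wedge x,u)$ lie in $P'^L\cap P''^L=(P'\cap P'')^L=\theta_\infty^L$.

**Step 2: a common stage.** This step replaces $\theta_\infty^L$ by one $\theta_N^L$. The $\theta_N$ increase with $N$, so (1) gives $\theta_\infty^L=\bigcup_N\theta_N^L$, an increasing union. Three pairs lie in it, so all three lie in $\theta_N^L$ for some $N$.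

**Step 3: iteration.** Now we contradict condition 3. Choose $m\ge N$ and $k$ with $((f^k(u)\wedge x)\vee u,u)\notin\psi_m$. Since $\theta_N\subseteq\psi_m$, the three pairs lie in $\psi_m^L$. With bars for images in $L/\psi_m^L$, this says
$$\bar y\ge f(\bar y),\qquad \bar y\ge\bar u,\qquad \bar y\wedge\bar x=\bar u.$$
Then $\bar y\ge f^j(\bar u)$ for all $j$: this holds for $j=0$, and $\bar y\ge f^j(\bar u)$ gives $\bar y\ge f(\bar y)\ge f^{j+1}(\bar u)$ because $f$ is monotone. Hence $f^k(\bar u)\wedge\bar x\le\bar y\wedge\bar x=\bar u$. So the pair $((f^k(u)\wedge x)\vee u,u)$, which lies in $K^2$, lies in $\psi_m^L\cap K^2=\psi_m$. This is a contradiction.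

The two consequences are the two observations around (2): a complement of $x$ in $[u,v]$, or permutability of $\alpha^L$ and $\beta^L$, would yield such a $y$. $\square$

**Remark (why $k$ must grow with $m$).** Assume conditions 1 and 2 and fix $k$. In $K/P''$ we have $f(\bar u)\le\bar u$, hence $f^k(\bar u)\le\bar u$ by monotonicity, so $(f^k(u)\wedge x)\vee u\equiv u$ modulo $P''$. Modulo $P'$ we have $x\equiv u$, so $(f^k(u)\wedge x)\vee u\equiv(f^k(u)\wedge u)\vee u=u$. Thus the pair in condition 3 lies in $\theta_\infty$, that is, in some $\theta_{N(k)}$. If the $f^k(u)$ took only finitely many values, one $N$ would serve all $k$, and condition 3 would fail for every $m\ge N$. So under conditions 1–3 the sublattice generated by $u$ and the parameters of $f$ is infinite, and $K$ is not locally finite. This agrees with the theorem of Grätzer, Lakser and Wehrung, and it tells us what to build: finite lattices $C_m$ in which a path of length growing with $m$ leads from the part seen by $P'$ into the part seen by $P''$.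

## A long path of points that ends on a second side

All subscripts of $g$ and $c$ are read modulo $3$.

**Closed sets.** A rule $\{a,b\}\to d$ on a set $\Omega$ says: if $a$ and $b$ are in, then $d$ is in. A subset is closed under the rule if it contains $d$ whenever it contains $a$ and $b$. The subsets closed under given rules form a lattice: meet is intersection, and join is the closure of the union. For example, the single rule $\{1,2\}\to 3$ on $\{1,2,3\}$ gives $\{1\}\vee\{2\}=\{1,2,3\}$. We need one fact: *a point $q$ of the closure of $S$ that is not in $S$ is the conclusion of a rule whose premises lie in the closure of $S$.* Otherwise we could delete $q$ from the closure and still have a closed set containing $S$.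

**The lattices $C_m$, $C'$, $C''$.** Let $X=\{c_0,c_1,c_2\}$ and $\Omega'=\{g_0,g_1,g_2\}\cup\{p_i:i\ge0\}$, all points distinct. For $m\ge0$ let $\Omega'_m=\{g_0,g_1,g_2,p_0,\dots,p_{3m+1}\}$ and $\Omega_m=\Omega'_m\cup X$. The rules are

* $(R_i)$: $\{p_i,g_{i-1}\}\to p_{i+1}$;
* $(X)$: $\{c_i,c_j\}\to c_l$ whenever $\{i,j,l\}=\{0,1,2\}$;
* $(E_m)$: $\{p_{3m+1},g_0\}\to c_2$.

Let $C_m$ be the finite lattice of subsets of $\Omega_m$ closed under $(R_i)$ for $0\le i\le3m$, $(X)$ and $(E_m)$. Let $C'$ be the lattice of subsets of $\Omega'$ closed under all $(R_i)$, $i\ge0$. Let $C''$ be the lattice of subsets of $X$ closed under $(X)$, so $C''=\{\varnothing,\{c_0\},\{c_1\},\{c_2\},X\}$, a copy of $M_3$.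

The points $p_0,p_1,p_2,\dots$ form a path, and the three $g$'s take turns in pushing along it: $g_2$ moves $p_0$ to $p_1$, $g_0$ moves $p_1$ to $p_2$, $g_1$ moves $p_2$ to $p_3$, and so on. In $C_m$ the path ends at $p_{3m+1}$, where $g_0$ pushes off it onto $c_2$. That last rule is the only link between the side $\Omega'$ and the side $X$.

**The generators.** Put
$$G_0'=\{g_0\}\cup\{p_i:i\equiv0\},\quad G_1'=\{g_1,p_0\}\cup\{p_i:i\equiv1\},\quad G_2'=\{g_2\}\cup\{p_i:i\equiv2\}\pmod3,$$
and $(G_j)_m=(G_j'\cap\Omega_m')\cup\{c_j\}$. The rule $(R_i)$ uses $g_{i-1}$, so $g_j$ is used only together with $p_i$ for $i\equiv j+1$. Hence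
$$\text{a set whose only } g\text{-point is } g_j \text{ and which has no } p_i \text{ with } i\equiv j+1 \text{ is closed under all } (R_i). \tag{3}$$
This applies to each $G_j'$, so $G_j'\in C'$. The set $(G_j)_m$ is closed under $(R_i)$ for $i\le3m$ for the same reason. It is closed under $(X)$, since it has only one $c$. It is closed under $(E_m)$, since $G'_0$ contains no $p_i$ with $i\equiv1$ and $g_0\notin G'_1\cup G'_2$. So $(G_j)_m\in C_m$.

Let $G_j=((G_j)_m)_m\in\prod_{m\ge0}C_m$, let $K$ be the sublattice of $\prod_{m\ge0}C_m$ generated by $G_0,G_1,G_2$, and let $\psi_m$ be the kernel of the projection $K\to C_m$. With the notation of Lemma 1, $(a,b)\in\theta_N$ means that $a_m=b_m$ for all $m\ge N$, so $\theta_\infty$ is equality at all but finitely many $m$.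

**The elements and the polynomial.** Put
$$u=G_0\wedge G_2,\qquad v=G_2,\qquad x=G_2\wedge\big(G_1\vee(G_0\wedge(G_1\vee G_2))\big),$$
$$f(z)=\Big(\big(\big(((z\vee G_1)\wedge G_0)\vee G_2\big)\wedge G_1\big)\vee G_0\Big)\wedge G_2 .$$
Clearly $u\le x\le v$: both $x$ and $u$ lie below $G_2$, and $u\le G_0\wedge(G_1\vee G_2)$. Moreover $u_m=\varnothing$ for all $m$, since $G_0$ and $G_2$ share no point.

**By hand, $m=0$.** The rules are $\{p_0,g_2\}\to p_1$, $(X)$, and $\{p_1,g_0\}\to c_2$; the generators are $G_0=\{g_0,p_0,c_0\}$, $G_1=\{g_1,p_0,p_1,c_1\}$, $G_2=\{g_2,c_2\}$. Evaluate $f$ at $\varnothing$ from the inside out: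
$$G_1\;\to\;\{p_0\}\;\to\;\{g_2,c_2,p_0,p_1\}\;\to\;\{p_0,p_1\}\;\to\;\{g_0,p_0,p_1,c_0,c_1,c_2\}\;\to\;\{c_2\}.$$

**By hand, $m=1$.** Now $G_0=\{g_0,p_0,p_3,c_0\}$, $G_1=\{g_1,p_0,p_1,p_4,c_1\}$, $G_2=\{g_2,p_2,c_2\}$. For $f(\varnothing)$:
$$G_1\to\{p_0\}\to\{g_2,p_0,p_1,p_2,c_2\}\to\{p_0,p_1\}\to\{g_0,p_0,p_1,p_2,p_3,c_0\}\to\{p_2\}.$$
For $f^2(\varnothing)=f(\{p_2\})$:
$$\{g_1,p_0,\dots,p_4,c_1\}\to\{p_0,p_3\}\to\{g_2,p_0,\dots,p_4,c_2\}\to\{p_0,p_1,p_4\}\to\{g_0,p_0,\dots,p_4,c_0,c_1,c_2\}\to\{p_2,c_2\}.$$
So one application of $f$ advances three points along the path, and $c_2$ shows up at the $(m+1)$-st application.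

## Every element of $K$ splits into two sides for large $m$

To use Lemma 1 we need $P'$ and $P''$. They should record the $\Omega'$-part and the $X$-part of an element of $K$. The threat is the rule $(E_m)$, which creates $c_2$ from the $\Omega'$-side. If it did so for infinitely many $m$ in one join, the $X$-part would not be computed in $C''$. The remedy is a pair of invariants which guarantee that, for large $m$, the point $c_2$ is already there for reasons inside $C''$.

Let $\mathcal B$ be the set of pairs $(S',S'')\in C'\times C''$ such that

* (J) if $g_j\in S'$, then $c_j\in S''$;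
* (I) if $p_i\in S'$ for infinitely many $i\equiv j\pmod3$, then $c_j\in S''$.

**Claim 1.** $\mathcal B$ is a sublattice of $C'\times C''$.

*Proof.* Let $(S',S''),(T',T'')\in\mathcal B$. For meets: what lies in $S'\cap T'$ (a point $g_j$, or infinitely many $p_i$ with $i\equiv j$) lies in both $S'$ and $T'$, so $c_j\in S''\cap T''$.

For joins let $D'=S'\vee T'$ and $D''=S''\vee T''$. No $g_j$ is the conclusion of a rule, so the $g$-points of $D'$ are those of $S'\cup T'$, and (J) holds for $(D',D'')$. For (I), let $p_i\in D'$ for infinitely many $i\equiv j$.

*Case 1: infinitely many of these $p_i$ lie in $S'\cup T'$.* Then infinitely many lie in one of the two sets, so $c_j\in S''\cup T''\subseteq D''$.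

*Case 2: otherwise.* Then infinitely many of these $p_i$ are conclusions of $(R_{i-1})$ with premises in $D'$. The premises are $g_{i-2}=g_{j-2}=g_{j+1}$ and $p_{i-1}$. So $g_{j+1}\in D'$, hence $c_{j+1}\in D''$ by (J), and $p_{i-1}\in D'$ for infinitely many $i-1\equiv j-1$. If infinitely many of these $p_{i-1}$ lie in $S'\cup T'$, then $c_{j-1}\in D''$ as in Case 1, and $(X)$ applied to $c_{j+1},c_{j-1}$ gives $c_j\in D''$. If not, infinitely many of them are conclusions of $(R_{i-2})$, one of whose premises is $g_{i-3}=g_j$. So $g_j\in D'$, and $c_j\in D''$ by (J). $\square$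

**Claim 2.** For every $a\in K$ there is a unique $(a',a'')\in\mathcal B$ with
$$a_m=(a'\cap\Omega'_m)\cup a''\quad\text{for all large } m. \tag{4}$$
The maps $\pi':a\mapsto a'$ and $\pi'':a\mapsto a''$ are lattice homomorphisms $K\to C'$ and $K\to C''$.

*Proof.* What counts as large may depend on $a$.

**Step 1: uniqueness.** By (4), $a''=a_m\cap X$ and $a'\cap\Omega'_m=a_m\cap\Omega'_m$ for large $m$. The sets $\Omega'_m$ increase to $\Omega'$, so both $a'$ and $a''$ are determined.

**Step 2: generators.** We show that the elements of $\prod_mC_m$ that satisfy (4) with a pair from $\mathcal B$ form a sublattice containing $G_0,G_1,G_2$; then all of $K$ is covered. For $G_j$ use $(G_j',\{c_j\})$. It satisfies (J), since $g_j$ is the only $g$-point of $G_j'$. It satisfies (I), since only the class of $j$ occurs infinitely often in $G_j'$ (the extra $p_0$ in $G_1'$ is one point). And (4) holds for every $m$ by definition.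

**Step 3: meets.** Let $a,b$ satisfy (4) with pairs $(S',S'')$, $(T',T'')\in\mathcal B$. Since $\Omega'$ and $X$ are disjoint, $a_m\cap b_m=(S'\cap T'\cap\Omega_m')\cup(S''\cap T'')$ for large $m$, and the pair $(S'\cap T',S''\cap T'')$ is in $\mathcal B$ by Claim 1.

**Step 4: joins.** With $D',D''$ as before, $(D',D'')\in\mathcal B$ by Claim 1, and we show $(a\vee b)_m=(D'\cap\Omega'_m)\cup D''$ for all large $m$. Take $m$ large enough for (4) to hold for $a$ and $b$.

($\supseteq$) The set $D''$ arises from $S''\cup T''\subseteq a_m\cup b_m$ by $(X)$, a rule of $C_m$. The $g$-points of $D'$ lie in $S'\cup T'$, hence in $a_m\cup b_m$. For the points $p_i\in D'\cap\Omega_m'$ use induction on $i$. If $p_i\in S'\cup T'$, then $p_i\in a_m\cup b_m$; this covers $p_0$, which is never a conclusion. Otherwise $p_i$ is the conclusion of $(R_{i-1})$ with $p_{i-1},g_{i-2}\in D'$. Since $p_i\in\Omega_m'$, we have $i-1\le3m$, so $(R_{i-1})$ is a rule of $C_m$. Its premises lie in $(a\vee b)_m$ by induction, so $p_i$ does.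

($\subseteq$) The right-hand side contains $a_m\cup b_m$, so it suffices that it is closed under the rules of $C_m$. It is closed under $(R_i)$ for $i\le3m$, because $D'$ is closed and the conclusion lies in $\Omega_m'$; and under $(X)$, because $D''$ is. For $(E_m)$, let $p_{3m+1},g_0\in D'$. If $D'$ contains only finitely many $p_i$ with $i\equiv1$, this does not happen for large $m$. If it contains infinitely many, then $c_1\in D''$ by (I) and $c_0\in D''$ by (J), so $c_2\in D''$ by $(X)$, as required.

**Step 5: homomorphisms.** Steps 3 and 4 exhibit the pairs of $a\wedge b$ and $a\vee b$ as the meet and the join of the pairs of $a$ and $b$. By uniqueness, $\pi'$ and $\pi''$ are homomorphisms. $\square$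

## Proof of Theorem A

Let $P'=\ker\pi'$ and $P''=\ker\pi''$. We check the conditions of Lemma 1.

**Step 1: condition 1.** This step shows that $x$ looks like $u$ on the first side and like $v$ on the second. First, $P'\cap P''=\theta_\infty$: if $a'=b'$ and $a''=b''$, then $a_m=b_m$ for large $m$ by (4), and the converse is the uniqueness in Claim 2.

In $C'$ we compute $\pi'(x)$ from the inside out. The join $G_1'\vee G_2'$ is $\{g_1,g_2\}\cup\{p_i:i\ge0\}$: it contains $p_0$ and all $p_i$ with $i\equiv1,2$, and $p_i$ with $i\equiv2$ together with $g_1=g_{i-1}$ gives $p_{i+1}$. Its meet with $G_0'$ is $\{p_i:i\equiv0\}$. Joining with $G_1'$ gives $\{g_1\}\cup\{p_i:i\equiv0,1\}$, which is already closed by (3). The meet with $G_2'$ is $\varnothing$. So $\pi'(x)=\varnothing=\pi'(u)$, that is, $(u,x)\in P'$.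

In $C''$: $\{c_1\}\vee\{c_2\}=X$; the meet with $\{c_0\}$ is $\{c_0\}$; then $\{c_1\}\vee\{c_0\}=X$; and the meet with $\{c_2\}$ is $\{c_2\}$. So $\pi''(x)=\{c_2\}=\pi''(v)$, that is, $(x,v)\in P''$.

**Step 2: condition 2.** This step shows that $f$ is invisible at $u$ on the second side. We have $f(v)\le G_2=v$ by the shape of $f$. In $C''$, starting with $z=\varnothing$: $\{c_1\}\cap\{c_0\}=\varnothing$, then $\{c_2\}\cap\{c_1\}=\varnothing$, then $\{c_0\}\cap\{c_2\}=\varnothing$. So $\pi''(f(u))=\varnothing=\pi''(u)$, and $(u\vee f(u),u)\in P''$.

**Step 3: condition 3, for every $m$.** This step walks along the path, as we did by hand for $m=0,1$. Fix $m\ge0$ and compute in $C_m$, writing $G_j$ for $(G_j)_m$. For $z\in C_m$: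

* *If $p_{3i}\in(z\vee G_1)\wedge G_0$ with $i\le m$, then $f(z)$ contains $p_{3i+2}$ if $i<m$, and $c_2$ if $i=m$.* Joining with $G_2\ni g_2$ gives $p_{3i+1}$ by $(R_{3i})$, where $3i\le3m$, and $p_{3i+1}\in G_1$. So $p_{3i+1}$ survives the meet with $G_1$. Joining with $G_0\ni g_0$ gives $p_{3i+2}$ by $(R_{3i+1})$ if $i<m$, and $c_2$ by $(E_m)$ if $i=m$. Both $p_{3i+2}$ (for $i<m$) and $c_2$ lie in $G_2$, so they survive the last meet.
* *If $p_{3i+2}\in z$ with $i<m$, then $p_{3i+3}\in(z\vee G_1)\wedge G_0$.* Indeed $z\vee G_1$ contains $p_{3i+2}$ and $g_1$, hence $p_{3i+3}$ by $(R_{3i+2})$, where $3i+2\le3m$; and $p_{3i+3}\in G_0$.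

Since $p_0\in G_1\cap G_0=(u_m\vee G_1)\wedge G_0$, the first point gives $p_2\in f(u)_m$ (if $m>0$), the second then $p_3\in(f(u)_m\vee G_1)\wedge G_0$, the first $p_5\in f^2(u)_m$ (if $m>1$), and so on. By induction $p_{3i+2}\in f^{i+1}(u)_m$ for $0\le i<m$. So $p_{3m}\in(f^m(u)_m\vee G_1)\wedge G_0$, and therefore $c_2\in f^{m+1}(u)_m$.

Also $c_2\in x_m$: $G_1\vee G_2$ contains $c_1,c_2$, hence $c_0$; $c_0\in G_0$; joining with $G_1\ni c_1$ gives $c_2$; and $c_2\in G_2$. Hence $c_2\in(f^{m+1}(u)\wedge x)_m$, while $u_m=\varnothing$. So $((f^{m+1}(u)\wedge x)\vee u,u)\notin\psi_m$.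

Lemma 1 now gives both numbered assertions of Theorem A. The lattice $K$ is generated by three elements, hence countable, and it is a subdirect product of its images in the finite lattices $C_m$. A relatively complemented congruence-preserving extension would contradict the first assertion, and a congruence-permutable one the second. $\blacksquare$

**Remark (coordinatewise complements).** Since each $C_m$ is finite, it has a relatively complemented extension $D_m$ by the theorem of Grätzer, Lakser and Wehrung. The product $L=\prod_mD_m$ is then a relatively complemented extension of $K$, in which $x$ has a complement $y$ in $[u,v]$. So $L$ cannot be congruence-preserving, and we can see which congruences are to blame. Suppose that $P'$ and $P''$ extend to congruences $\Theta',\Theta''$ of $L$. As in (2), $y\equiv v$ modulo $\Theta'$ and $y\equiv u$ modulo $\Theta''$, so Step 1 of Lemma 1 puts $(y\vee f(y),y)$ into $\Theta'\cap\Theta''$. This pair is not in the congruence $E$ of eventual equality on $L$. Otherwise, for some $m$, $y_m\ge f(y_m)$; since also $y_m\ge u_m$ and $y_m\wedge x_m=u_m$, iteration would give $f^{m+1}(u)_m\wedge x_m\le u_m$,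 against Step 3 above. But $\Theta'\cap\Theta''$ and $E$ both restrict to $\theta_\infty$ on $K$. So either one of $P',P''$ has no extension to $L$, or $\theta_\infty$ has two.

## Quotients, and the free lattices

Theorem A concerns one lattice $K$. To reach free lattices we need to pass to quotients.

**Lemma 2.** Let $L$ be a congruence-preserving extension of $F$ and $\psi\in\operatorname{Con}F$. Then $F/\psi$ embeds naturally in $L/\psi^L$, and this is a congruence-preserving extension. If $L$ is relatively complemented (congruence-permutable), so is $L/\psi^L$.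

*Proof.* The map $F/\psi\to L/\psi^L$ is well defined and injective because $\psi^L\cap F^2=\psi$. The congruences of $L/\psi^L$ are the $\Theta/\psi^L$ with $\psi^L\subseteq\Theta\in\operatorname{Con}L$. On the image of $F/\psi$, the congruence $\Theta/\psi^L$ restricts to $(\Theta\cap F^2)/\psi$. Restriction $\operatorname{Con}L\to\operatorname{Con}F$ is an order isomorphism taking $\psi^L$ to $\psi$, so it maps the congruences above $\psi^L$ bijectively to those above $\psi$. Hence restriction $\operatorname{Con}(L/\psi^L)\to\operatorname{Con}(F/\psi)$ is a bijection.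

Let $L$ be congruence-permutable. If $\Theta,\Phi\supseteq\psi^L$ and $(\bar a,\bar c)\in(\Theta/\psi^L)\circ(\Phi/\psi^L)$, then $(a,c)\in\Theta\circ\Phi=\Phi\circ\Theta$, and the image of the intermediate element shows that $(\bar a,\bar c)\in(\Phi/\psi^L)\circ(\Theta/\psi^L)$.

Let $L$ be relatively complemented and $\bar a\le\bar c\le\bar b$ in $L/\psi^L$. Replace $b$ by $a\vee b$, and then $c$ by $(c\vee a)\wedge b$. The images do not change, and now $a\le c\le b$ in $L$. The image of a complement of $c$ in $[a,b]$ is a complement of $\bar c$ in $[\bar a,\bar b]$. $\square$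

*Proof of Theorem B.* The implications from (c), and the last sentence, were proved in the section on one or two generators. Let $\kappa\ge3$. Then $\mathrm{FL}(\kappa)$ maps onto the lattice $K$ of Theorem A: send the free generators onto $\{G_0,G_1,G_2\}$. By Lemma 2, a congruence-preserving extension of $\mathrm{FL}(\kappa)$ that is relatively complemented or congruence-permutable would give one of the same kind for $K$, against Theorem A. So (a) and (b) each imply (c). $\blacksquare$

The same argument applies to free bounded lattices on $\kappa\ge3$ generators. Indeed $K$ is finitely generated, so it has a least element $G_0\wedge G_1\wedge G_2$ and a greatest element $G_0\vee G_1\vee G_2$, and it is a quotient of such a free bounded lattice. In the setting of the theorem of Gillibert and Wehrung, the free bounded lattice in the variety of all lattices thus already fails for three generators.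

## A modular version: nilpotent operators

For Theorem C the path $p_0,p_1,\dots$ becomes the orbit of a vector under a nilpotent operator, and the second side becomes an invariant subspace in which the orbit ends.

**The spaces.** Let $k$ be a field. For $m\ge1$ let $M=M_m$ have $k$-basis $e_0,\dots,e_m,\varphi_0,\dots,\varphi_m$, with
$$Te_i=e_{i+1}\ (i<m),\quad Te_m=\varphi_m,\quad T\varphi_i=\varphi_{i+1}\ (i<m),\quad T\varphi_m=0.$$
Thus $T$ is nilpotent and
$$T^{m+1}e_0=\varphi_m=T^m\varphi_0. \tag{5}$$
Let $V=V_m=\langle\varphi_0,\dots,\varphi_m\rangle$, which is $T$-invariant, and let $Q=Q_m=M/V$. We view these as $k[T]$-modules. Then $M=k[T]e_0+V$, and $Q$ is generated by $\bar e_0$, whose annihilator is $(T^{m+1})$. For $m=1$ the orbit of $e_0$ is $e_0\mapsto e_1\mapsto\varphi_1\mapsto0$, and $\varphi_1$ is also $T\varphi_0$.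

The vectors $\varphi_0,\dots,\varphi_{m-1}$ are not on the orbit of $e_0$, but they are needed. The equation $Tz=\varphi_m$ has the solution $z=e_m$ in $M$, and we want such an equation to have a solution in $V$ too; here $z=\varphi_{m-1}$ works. With $\langle\varphi_m\rangle$ in place of $V$ there would be none, as $T\varphi_m=0$.

**The lattice.** In $\operatorname{Sub}(M^2)$ let
$$\mathsf X=M\oplus0,\quad \mathsf Y=0\oplus M,\quad \Delta=\{(a,a)\},\quad \Gamma=\{(a,Ta)\},\quad \mathsf b=\langle(e_0,0)\rangle,\quad x=V\oplus V.$$
Let $K\subseteq\prod_{m\ge1}\operatorname{Sub}(M_m^2)$ be the sublattice generated by these six sequences, and $\psi_m$ the kernel of the $m$-th projection. $K$ is modular, since subspace lattices are. It has the least element $0=\mathsf X\wedge\mathsf Y$ and the greatest element $1=\mathsf X\vee\mathsf Y$.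

For a lattice term $\sigma$ in six variables, let $\sigma(M)\in\operatorname{Sub}(M^2)$ be its value at these six subspaces. Let $\sigma(V)\in\operatorname{Sub}(V^2)$ be its value at $V\oplus0$, $0\oplus V$, $\{(a,a)\}$, $\{(a,Ta)\}$, $0$, $V\oplus V$. Let $\sigma(Q)\in\operatorname{Sub}(Q^2)$ be its value at $Q\oplus0$, $0\oplus Q$, $\{(a,a)\}$, $\{(a,Ta)\}$, $\langle(\bar e_0,0)\rangle$, $0$. The goal is the analogue of Claim 2: for each $\sigma$ and all large $m$, intersecting $\sigma(M)$ with $V^2$ gives $\sigma(V)$, and projecting $\sigma(M)$ to $Q^2$ gives $\sigma(Q)$. First comes a statement on linear equations.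

**Lemma 3.** Let $E$ be an $l\times r$ matrix over $k[T]$. For all large $m$: if $z\in M^r$, $d\in V^l$, $\eta\in k^l$ and $Ez=d+\eta e_0$, then $Ez''=d$ for some $z''\in V^r$.

*Proof.* What is large depends only on $E$, not on $z,d,\eta$.

**Step 1: reduction to one equation.** By the Smith normal form there are invertible matrices $A,B$ over $k[T]$ such that $AEB$ is diagonal (possibly with zero rows or columns). Put $\tilde z=B^{-1}z$, $\tilde d=Ad$ and $\tilde s=A\eta$. Then $(AEB)\tilde z=\tilde d+\tilde se_0$. Here $\tilde d$ has entries in the submodule $V$, and $\tilde s$ is a vector of polynomials of degree at most $D$, where $D$ depends only on $A$. If we find $\tilde z''$ over $V$ with $(AEB)\tilde z''=\tilde d$, then $z''=B\tilde z''$ is over $V$ and $Ez''=A^{-1}\tilde d=d$. The system is diagonal, so we treat each row separately (unknowns that occur in no row are set to $0$). It suffices to prove, for a fixed $\delta\in k[T]$ and all large $m$: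
$$\text{if } \delta z=d+se_0 \text{ with } z\in M,\ d\in V,\ s\in k[T],\ \deg s\le D,\text{ then } d\in\delta V. \tag{6}$$
Zero rows are the case $\delta=0$.

**Step 2: $\delta=0$.** Reducing $0=d+se_0$ modulo $V$ gives $s\bar e_0=0$, so $T^{m+1}$ divides $s$. For $m\ge D$ this forces $s=0$, and then $d=0$.

**Step 3: $\delta\ne0$.** Write $\delta=T^i\delta_0$ with $\delta_0(0)\ne0$, and let $m\ge i$. Since $T$ is nilpotent, $\delta_0$ acts as a nonzero scalar plus a nilpotent map, hence invertibly, on $M$ and on $V$. First we divide $s$ by $T^i$. Modulo $V$ we have $s\bar e_0=\delta\bar z\in T^iQ$, so $s\in(T^i)+(T^{m+1})=(T^i)$, say $s=T^is_1$. Hence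
$$d=T^iz_1\quad\text{with } z_1=\delta_0z-s_1e_0 .$$
Now we move $z_1$ into $V$. Write $z_1=ae_0+w$ with $a\in k[T]$ and $w\in V$. Since $d\in V$, we have $T^ia\bar e_0=0$, so $T^{m+1}$ divides $T^ia$, and $a=T^{m+1-i}a_1$ for some $a_1\in k[T]$. By (5),
$$T^iae_0=a_1T^{m+1}e_0=a_1T^m\varphi_0=T^i\big(a_1T^{m-i}\varphi_0\big).$$
So $d=T^i(a_1T^{m-i}\varphi_0+w)\in T^iV=T^i\delta_0V=\delta V$. $\square$

**Lemma 4.** For every term $\sigma$ and all large $m$: $\sigma(M)\cap V^2=\sigma(V)$ and $(\sigma(M)+V^2)/V^2=\sigma(Q)$.

*Proof.*

**Step 1: terms as linear systems.** This step describes $\sigma(M)$ by a system whose shape does not depend on $m$. We show by induction on $\sigma$ that there are matrices $E,F$ over $k[T]$, a matrix $H$ over $k$, and an index set $I$, all independent of $m$, such that $a=(a_1,a_2)\in\sigma(M)$ iff there are $w\in M^r$ and $\lambda\in k^h$ with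
$$Ew+Fa=(H\lambda)e_0,\qquad w_i\in V\ (i\in I). \tag{7}$$
For the generators $\mathsf X,\mathsf Y,\Delta,\Gamma,\mathsf b,x$ the systems are, in this order: $a_2=0$; $a_1=0$; $a_1-a_2=0$; $Ta_1-a_2=0$; $a_1=\lambda e_0$, $a_2=0$; and $a_1=w_1$, $a_2=w_2$ with $w_1,w_2\in V$. For a meet $\sigma\wedge\tau$ impose both systems on $a$, with separate unknowns $w$ and $\lambda$. For a join, $a\in\sigma(M)+\tau(M)$ iff there is $a^*\in M^2$ with $a^*\in\sigma(M)$ and $a-a^*\in\tau(M)$. So add $a^*$ to the unknowns $w$, impose the system of $\sigma$ on $a^*$ and that of $\tau$ on $a-a^*$. These are again of the form (7).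

The same system describes $\sigma(V)$ when all unknowns range over $V$ and $e_0$ is replaced by $0$; the constraints $w_i\in V$ become vacuous. It describes $\sigma(Q)$ when the unknowns range over $Q$, $e_0$ is replaced by $\bar e_0$, and the constraints become $w_i=0$ for $i\in I$. Both statements are checked on the six generators, and the steps for meets and joins are the same.

**Step 2: the easy inclusions.** A solution over $V$ (with $e_0$ replaced by $0$) is a solution over $M$ with $\lambda=0$, so $\sigma(V)\subseteq\sigma(M)\cap V^2$. Solutions over $M$ project to solutions over $Q$, so $(\sigma(M)+V^2)/V^2\subseteq\sigma(Q)$.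

**Step 3: $\sigma(M)\cap V^2\subseteq\sigma(V)$ for large $m$.** Let $a\in V^2\cap\sigma(M)$. By (7), $Ew=-Fa+(H\lambda)e_0$, with $-Fa$ over $V$. Lemma 3, with $d=-Fa$ and $\eta=H\lambda$, gives $w''$ over $V$ with $Ew''=-Fa$. So $a\in\sigma(V)$.

**Step 4: $\sigma(Q)\subseteq(\sigma(M)+V^2)/V^2$ for large $m$.** Let $\bar a\in\sigma(Q)$ with witnesses $\bar w,\lambda$. Lift them to $a$ and $w$ over $M$, with $w_i=0$ for $i\in I$. Then $d:=Ew+Fa-(H\lambda)e_0$ is over $V$. Lemma 3 for the matrix $(E\,|\,F)$ gives $w'',a''$ over $V$ with $Ew''+Fa''=d$. Hence $w-w''$ and $a-a''$ satisfy the equation in (7), and $(w-w'')_i\in V$ for $i\in I$. So $a-a''\in\sigma(M)$, and its image in $Q^2$ is $\bar a$. $\square$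

## Proof of Theorem C

**Step 1: the congruences $P'$ and $P''$.** This step produces the two sides. Send $a\in K$ to the class, modulo equality for almost all $m$, of $(a_m\cap V_m^2)_m$, and likewise to the class of $((a_m+V_m^2)/V_m^2)_m$. Both maps are lattice homomorphisms. Indeed, if $a,b$ are the values of terms $\sigma,\tau$, then by Lemma 4 the first sequences of $a$, $b$, $a\vee b$, $a\wedge b$ are eventually $\sigma(V_m)$, $\tau(V_m)$, $\sigma(V_m)\vee\tau(V_m)$, $\sigma(V_m)\wedge\tau(V_m)$, and the same holds for the second sequences with $Q_m$. Let $P''$ be the kernel of the first map and $P'$ that of the second. As $x_m=V_m^2$,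

* $(a,b)\in P''$ iff $(a\wedge x)_m=(b\wedge x)_m$ for almost all $m$;
* $(a,b)\in P'$ iff $(a\vee x)_m=(b\vee x)_m$ for almost all $m$.

**Step 2: condition 1 of Lemma 1.** Clearly $\theta_\infty\subseteq P'\cap P''$. Let $(a,b)\in P'\cap P''$. Then $(a\wedge b,a\vee b)\in P'\cap P''$, so for almost all $m$ the elements $(a\wedge b)_m\le(a\vee b)_m$ have the same meet and the same join with $x_m$. In a modular lattice this makes them equal: if $p\le q$, $p\wedge x=q\wedge x$ and $p\vee x=q\vee x$, then $q=q\wedge(p\vee x)=p\vee(q\wedge x)=p\vee(p\wedge x)=p$. Hence $a_m=b_m$ for almost all $m$, and $P'\cap P''=\theta_\infty$. Put $u=0$ and $v=1$. Then $(0,x)\in P'$ since $0\vee x=x\vee x$, and $(x,1)\in P''$ since $x\wedge x=1\wedge x$.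

**Step 3: condition 2.** The polynomial must apply $T$ once, and it must start from $e_0$. Let
$$h(z)=\big(((z\vee\Gamma)\wedge\mathsf Y)\vee\Delta\big)\wedge\mathsf X,\qquad f(z)=h(z)\vee\mathsf b .$$
Trivially $f(1)\le1$. Since $\Gamma\cap\mathsf Y=0$ and $\Delta\cap\mathsf X=0$, we get $h(0)=0$ and $f(0)=\mathsf b$. Since $e_0\notin V$, we have $\mathsf b\wedge x=0=0\wedge x$, so $(f(0),0)\in P''$. This is condition 2, because $u=0$.

**Step 4: condition 3.** Fix $m$ and $c\in M$. An element $(\lambda c+a,Ta)$ of $\langle(c,0)\rangle+\Gamma$ lies in $\mathsf Y$ iff $a=-\lambda c$, so $(\langle(c,0)\rangle+\Gamma)\cap\mathsf Y=\langle(0,Tc)\rangle$. An element $(a,\lambda Tc+a)$ of $\langle(0,Tc)\rangle+\Delta$ lies in $\mathsf X$ iff $a=-\lambda Tc$, so $(\langle(0,Tc)\rangle+\Delta)\cap\mathsf X=\langle(Tc,0)\rangle$. Thus $h(\langle(c,0)\rangle)=\langle(Tc,0)\rangle$. Now $f(0)=\mathsf b$, $f(z)\ge h(z)$, and $h$ is monotone, so $f^{j+1}(0)\ge h^j(\mathsf b)$ for all $j$ by induction. By (5),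
$$f^{m+2}(0)_m\supseteq h^{m+1}(\mathsf b)_m=\langle(T^{m+1}e_0,0)\rangle=\langle(\varphi_m,0)\rangle\subseteq x_m .$$
So $(f^{m+2}(0)\wedge x)_m\ne0=u_m$, that is, $((f^{m+2}(u)\wedge x)\vee u,u)\notin\psi_m$, for every $m\ge1$.

**Step 5: conclusion.** Lemma 1 gives the conclusions of Theorem A for $K$ and $0\le x\le1$, with $W_m=M_m^2$. Now let $\mathcal V$ contain $\operatorname{Sub}(k^n)$ for all $n$. Then $K\in\mathcal V$, as a sublattice of a product of such lattices, and $K$ has six generators, so it is a quotient of the free lattice of $\mathcal V$ on $\kappa$ generators for every $\kappa\ge6$. By Lemma 2, a relatively complemented or congruence-permutable congruence-preserving extension of that free lattice would give one for $K$, which does not exist. $\blacksquare$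

**Remark (numbers of generators).** For the variety of all lattices, Theorem B is sharp. For the variety of modular lattices, the free lattice on at most three generators is finite, so the theorem of Grätzer, Lakser and Wehrung gives it a congruence-preserving, relatively complemented extension, while Theorem C rules one out for six or more generators. The argument here does not determine the cases of four and five generators.
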